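\title{Quasi-invariance of Gaussian measures under the cubic Schr\"odinger flow on the sphere and on closed surfaces}

\begin{abstract}
We consider the defocusing cubic nonlinear Schr\"odinger equation on the two-dimensional sphere, and more generally on a closed Riemannian surface, with initial data distributed according to the Gaussian measure $\mu_\alpha$ of formal density $e^{-\|u\|_{H^\alpha}^2}$. For every $\alpha>4$ we prove that the measure transported by the flow is mutually absolutely continuous with $\mu_\alpha$ at all times, and that the density and its inverse belong to every $L^q$, $q<\infty$, on the balls of a Sobolev space of full measure. The proof adds to the $H^\alpha$ energy a quartic correction in which only the phases of the two high frequencies are inverted, so that no small divisors appear. Conditionally on the low frequencies, the main error is a centered Gaussian form with small Hilbert--Schmidt norm.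
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The question}

Let $M$ be a closed (compact, without boundary) Riemannian surface with Laplace--Beltrami operator $\Delta$; the basic example is the standard sphere $S^2$. Let $(\varphi_n)_{n\ge0}$ be an orthonormal basis of $L^2(M)$ of real eigenfunctions, $-\Delta\varphi_n=\lambda_n^2\varphi_n$, $0=\lambda_0\le\lambda_1\le\cdots$, and put
\[
\ell_n=(1+\lambda_n^2)^{1/2}\ge1,\qquad D=(1-\Delta)^{1/2},\qquad \|u\|_s=\|D^su\|_{L^2}.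
\]
Thus $\|u\|_s^2=\sum_n\ell_n^{2s}|c_n|^2$ for $u=\sum_nc_n\varphi_n$, and $\|\cdot\|_s$ is the norm of the Sobolev space $H^s(M)$. We study the defocusing cubic nonlinear Schr\"odinger equation
\begin{equation}\label{eq:nls}
(i\partial_t+\Delta)u=F(u),\qquad F(u)=|u|^2u,\qquad u(0)=u_0,
\end{equation}
with random initial data. Let $(g_n)_{n\ge0}$ be independent standard complex Gaussian variables: each $g_n$ has density $\pi^{-1}e^{-|z|^2}$ on $\mathbb C$, so that $\mathbb Eg_n=\mathbb Eg_n^2=0$ and $\mathbb E|g_n|^2=1$. For $\alpha>0$ let $\mu_\alpha$ be the law of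
\[
\psi_\alpha=\sum_{n\ge0}\frac{g_n}{\ell_n^{\alpha}}\,\varphi_n .
\]
The coefficient $c_n=\ell_n^{-\alpha}g_n$ has density proportional to $e^{-\ell_n^{2\alpha}|c_n|^2}$, so formally $d\mu_\alpha=\mathcal Z^{-1}e^{-\|u\|_\alpha^2}\,du$. Almost surely $\psi_\alpha\in H^s$ for every $s<\alpha-1$ (see Section~\ref{sec:tools}).

For $\alpha=1$ this is the Gaussian measure underlying the Gibbs measure $\mathcal Z^{-1}e^{-\frac12\int|u|^4}e^{-\|u\|_1^2}du$. Its exponent is the mass plus twice the energy, a conserved quantity, and after renormalization this measure is known to be invariant under the renormalized flow on $S^2$. For other $\alpha$, mass and energy do not provide a conserved exponent, and the natural question is a weaker one: does the flow preserve the null sets of $\mu_\alpha$? By the result of Br\'ezis and Gallou\"et, \eqref{eq:nls} is globally well posed in $H^s(S^2)$ for $s\ge1$, so for large $\alpha$ the flow $\Phi_t$ is defined on a set of full $\mu_\alpha$-measure. The following problem is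 posed in \cite{aussois}.

\medskip
\noindent\textbf{Problem.} \emph{On $S^2$, at least for $\alpha$ large enough, is the measure $(\Phi_t)_*\mu_\alpha$, defined by $(\Phi_t)_*\mu_\alpha(A)=\mu_\alpha(\Phi_{-t}A)$, absolutely continuous with respect to $\mu_\alpha$ for every $t\in\mathbb R$?}

\subsection{Results}

The answer is yes for $\alpha>4$.

\begin{theorem}\label{thm:sphere}
Let $M=S^2$ and $\alpha>4$. For every $t\in\mathbb R$, $(\Phi_t)_*\mu_\alpha\ll\mu_\alpha$ and $\mu_\alpha\ll(\Phi_t)_*\mu_\alpha$.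
\end{theorem}

This is a special case of a quantitative statement on an arbitrary closed surface.

\begin{theorem}\label{thm:main}
Let $M$ be a closed Riemannian surface, $\alpha>4$ and $\mu=\mu_\alpha$. There is $\sigma\in(3,\alpha-1)$ such that, with $B_R=\{u\in H^\sigma(M):\|u\|_\sigma\le R\}$ (so that $\mu(\bigcup_RB_R)=1$), the flow $\Phi_t$ of \eqref{eq:nls} on $H^\sigma(M)$ has the following properties.
\begin{enumerate}
\item[(1)] For all $R,T>0$ and $\theta\in(0,1)$ there is $C$ such that $\mu(\Phi_t(A))\le C\mu(A)^\theta$ for all Borel sets $A\subset B_R$ and all $|t|\le T$.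
\item[(2)] The measures $(\Phi_t)_*\mu$ and $\mu$ are mutually absolutely continuous, and the density $f_t=d(\Phi_t)_*\mu/d\mu$ satisfies
\[
\sup_{|t|\le T}\int_{B_R}\bigl(f_t^{\,q}+f_t^{-q}\bigr)\,d\mu<\infty\qquad\text{for all }R,T>0\text{ and all }0<q<\infty .
\]
\end{enumerate}
\end{theorem}

No claim is made for $\alpha\le4$. Section~\ref{sec:hyp} lists the places where $\alpha>4$ is used.

\subsection{What one expects}

In finite dimension there is nothing to prove. If $\Phi$ is a volume-preserving diffeomorphism and $d\mu=\mathcal Z^{-1}e^{-\mathcal E}dx$, then $\Phi_*\mu$ has the positive density $e^{\mathcal E-\mathcal E\circ\Phi^{-1}}$ with respect to $\mu$. The finite-dimensional truncations of \eqref{eq:nls} preserve volume, so the candidate for the density is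
\begin{equation}\label{eq:formal}
f_t(u)=\exp\bigl(\|u\|_\alpha^2-\|\Phi_{-t}u\|_\alpha^2\bigr).
\end{equation}
But $\|\psi_\alpha\|_\alpha^2=\sum_n|g_n|^2=\infty$ almost surely, and the exponent is a difference of two infinite quantities. Two simple flows show that either answer is conceivable. The linear flow $e^{it\Delta}$ multiplies each $g_n$ by a unimodular constant, hence preserves $\mu_\alpha$. The dilation $u\mapsto e^tu$, $t\ne0$, makes $\mu_\alpha$ singular: by the law of large numbers $\frac1m\sum_{n<m}\ell_n^{2\alpha}|c_n|^2$ tends to $1$ almost surely under $\mu_\alpha$, and to $e^{2t}$ under the image measure.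

By \eqref{eq:formal}, one has to control $\frac d{dt}\|u\|_\alpha^2$ along the flow on typical points of $\mu_\alpha$. The direct estimate by $C\|u\|_{L^\infty}^2\|u\|_\alpha^2$ is useless, since the only available norm is $\|u\|_\sigma$ with $\sigma=\alpha-1-\delta$, $\delta>0$: there is a deficit of $2+2\delta$ derivatives. An integration by parts in time, which uses the dispersion, recovers two of them. The cancellations in centered Gaussian sums recover the rest. Section~\ref{sec:models} shows both mechanisms on two models that can be computed by hand.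

\section{The idea on two models}\label{sec:models}

Write $u=v+w$ with $v$ of low frequency and $w$ of high frequency, and put $V=|v|^2$, $Z=v^2$. Then $F(v+w)=F(v)+2Vw+Z\bar w+O(|w|^2)$. The weight $\ell_n^{2\alpha}$ in $\|u\|_\alpha^2$ is large on $w$, and every further factor $w$ is small, so the largest contribution to $\frac d{dt}\|u\|_\alpha^2$ comes from the linear equation
\begin{equation}\label{eq:linearized}
i\partial_tw+\Delta w=2Vw+Z\bar w .
\end{equation}
In this section $v$ is a given function of time. We use throughout that $\operatorname{Re}(-iz)=\operatorname{Im}z$.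

\subsection{A constant background}\label{sec:model1}

Let $M=S^2$, where $\lambda^2=k(k+1)$ has multiplicity $2k+1$, and let $v=v(t)$ be independent of $x$. The modes of \eqref{eq:linearized} decouple, and $g_n=\ell_n^\alpha c_n$, $n\ge1$, solves
\[
\dot g_n=-i\bigl((\lambda_n^2+2V)g_n+Z\bar g_n\bigr).
\]
Hence $\frac d{dt}|g_n|^2=2\operatorname{Im}(Z\bar g_n^2)=-2\operatorname{Im}(\bar Zg_n^2)$. For a standard complex Gaussian $g$ and $\zeta\in\mathbb C$, the variable $\operatorname{Re}(\zeta g^2)$ is centered with variance $\frac12|\zeta|^2\mathbb E|g|^4+\frac12\operatorname{Re}(\zeta^2\mathbb Eg^4)=|\zeta|^2$. So the derivative of the energy $\sum_n|g_n|^2$ over $m$ modes is centered with variance $4|Z|^2m$, which diverges as $m\to\infty$.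

However, $g_n^2$ oscillates at frequency $2\lambda_n^2$:
\[
\frac d{dt}\operatorname{Re}(\bar Zg_n^2)=\operatorname{Re}(\overline{\dot Z}g_n^2)+2(\lambda_n^2+2V)\operatorname{Im}(\bar Zg_n^2)+2\operatorname{Im}\bigl(|Z|^2|g_n|^2\bigr),
\]
and the last term is zero. Dividing by $\lambda_n^2$ cancels the derivative of $|g_n|^2$:
\begin{equation}\label{eq:model1}
\frac d{dt}\Bigl(|g_n|^2+\lambda_n^{-2}\operatorname{Re}(\bar Zg_n^2)\Bigr)=\lambda_n^{-2}\operatorname{Re}\Bigl(\overline{(\dot Z+4iVZ)}\,g_n^2\Bigr).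
\end{equation}
Summed over $n\ge1$ and evaluated on independent Gaussians, the correction and the right side are centered, with variances $|Z|^2\Sigma$ and $|\dot Z+4iVZ|^2\Sigma$, where
\[
\Sigma=\sum_{n\ge1}\lambda_n^{-4}=\sum_{k\ge1}\frac{2k+1}{k^2(k+1)^2}=\sum_{k\ge1}\Bigl(\frac1{k^2}-\frac1{(k+1)^2}\Bigr)=1 .
\]
Three features of this computation persist in the proof. First, the correction gains the factor $\lambda_n^{-2}$, at the price of a time derivative on the low-frequency coefficient $Z$. Second, the gain does not suffice deterministically: $\sum_{n\ge1}\lambda_n^{-2}=\sum_k\frac{2k+1}{k(k+1)}=\infty$, so the series converge by cancellation and not absolutely. Third, for the same reason it matters that the error is centered: a term $\lambda_n^{-2}|Z|^2|g_n|^2$ would have a divergent mean, and it is absent only because the imaginary part of a real number vanishes.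

\begin{remark}
In this model the dispersion cannot be dropped. Replace $\lambda_n$ by $0$ and take $v=1$. Then $g=x+iy$ solves $\dot x=y$, $\dot y=-3x$, and $\frac d{dt}\mathbb E[xy]=\mathbb Ey^2-3\mathbb Ex^2=-1$ at $t=0$. So for small $t\ne0$ the averages $\frac1m\sum_{n\le m}x_ny_n$ have a nonzero almost sure limit at time $t$ and the limit zero at time $0$: the two laws are mutually singular.
\end{remark}

\subsection{Two coupled modes}\label{sec:model2}

For constant $v$ the term $2Vw$ only rotates phases. When $V$ depends on $x$ it couples two modes $n\ne n'$ through the real number $V_{nn'}=\int V\varphi_n\varphi_{n'}$. Keep only this coupling, drop the indices and write $\tau=\ell_n^{2\alpha}$, $\tau'=\ell_{n'}^{2\alpha}$: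
\[
\dot c=-i(\lambda^2c+2Vc'),\qquad \dot c'=-i(\lambda'^2c'+2Vc),\qquad V=V(t)\in\mathbb R .
\]
Then
\[
\frac d{dt}\bigl(\tau|c|^2+\tau'|c'|^2\bigr)=-4(\tau-\tau')V\operatorname{Im}(c\bar c'),\qquad
\frac d{dt}\operatorname{Re}(c\bar c')=(\lambda^2-\lambda'^2)\operatorname{Im}(c\bar c').
\]
If $\lambda=\lambda'$ the energy is conserved. Otherwise, with $a=(\tau-\tau')/(\lambda^2-\lambda'^2)$,
\[
\frac d{dt}\bigl(\tau|c|^2+\tau'|c'|^2+4aV\operatorname{Re}(c\bar c')\bigr)=4a\dot V\operatorname{Re}(c\bar c').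
\]
The divisor $\lambda^2-\lambda'^2=\ell^2-\ell'^2$ may be arbitrarily small, but $\tau=(\ell^2)^\alpha$ is a smooth function of $\ell^2$, so $a=O(\max(\ell,\ell')^{2\alpha-2})$ by the mean value theorem. Two derivatives are gained again, with no information on the spacing of the spectrum.

Compare with the alternative of inverting the full phase $\lambda_{n_1}^2-\lambda_{n_2}^2+\lambda_{n_3}^2-\lambda_{n_4}^2$ of a quartic term, against the numerator $\ell_{n_1}^{2\alpha}-\ell_{n_2}^{2\alpha}+\ell_{n_3}^{2\alpha}-\ell_{n_4}^{2\alpha}$. This phase can vanish when the numerator does not: on $S^2$ the degrees $3,0,5,6$ give $12-0+30-42=0$, while $13^\alpha+31^\alpha<1+43^\alpha$ for $\alpha>1$ by strict convexity. Inverting the two high phases only avoids this question altogether.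

\subsection{From the models to the equation}

Four things remain to be done. (i) ``High'' and ``low'' must be defined for each interaction, and the interactions that are not of the type high--high--low--low must be bounded. (ii) The low part $v$ is random and moves with the equation; we condition on it and treat its dependence on $w$ as an error. (iii) The matrices $V_{nn'}$ and $Z_{nn'}$ are not diagonal, and the sum $\Sigma$ is replaced by a Hilbert--Schmidt norm. (iv) Moment bounds for the derivative of the modified energy must be turned into bounds on measures, uniformly along a finite-dimensional approximation. After the tools (Section~\ref{sec:tools}) and the approximate flows (Section~\ref{sec:flow}), the modified energy is built in Section~\ref{sec:energy} and estimated in Section~\ref{sec:estimates}; step (iv) occupies Sections~\ref{sec:transport} and~\ref{sec:limit}.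

\section{Parameters and standard tools}\label{sec:tools}

From now on $M$ is a closed surface, $\alpha>4$, $\mu=\mu_\alpha$ and $\langle f,g\rangle=\int_Mf\bar g$.

\subsection*{Parameters}
Fix $\delta>0$ small and put $\epsilon=1-2\delta\in(0,1)$, $\sigma=\alpha-1-\delta$, in such a way that
\begin{equation}\label{eq:param}
\begin{aligned}
&\text{(P1)}\ \ \sigma>3, &\qquad&\text{(P2)}\ \ \epsilon(\sigma-1)>2+2\delta,\\
&\text{(P3)}\ \ \kappa:=1-\epsilon(1+\delta)\in(0,1), &&\text{(P4)}\ \ 3\sigma>2\alpha+1 .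
\end{aligned}
\end{equation}
This is possible: as $\delta\to0$ we have $\sigma\to\alpha-1>3$ and $\epsilon(\sigma-1)\to\alpha-2>2$, while $\kappa=\delta+2\delta^2$ and $3\sigma-2\alpha-1=\alpha-4-3\delta$. Note that $\alpha-\sigma=1+\delta$. The letter $C$ denotes constants that depend only on $M,\alpha,\delta$; further dependences are written as subscripts. No constant depends on the truncation parameter $N$ introduced below.

\subsection*{Local Weyl bound}
For $L\ge1$ and $x\in M$,
\begin{equation}\label{eq:weyl}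
\sum_{\ell_n\le L}\varphi_n(x)^2\le CL^2,\qquad\text{hence}\qquad\#\{n:\ell_n\le L\}\le CL^2,
\end{equation}
the second bound by integration over $M$. This is a consequence of H\"ormander's local Weyl law; on $S^2$ it follows from the addition theorem, by which the eigenfunctions of degree $k$ contribute $\frac{2k+1}{4\pi}$. For $i\ge0$ we call $\{n:2^i\le\ell_n<2^{i+1}\}$ \emph{block $i$}, and we denote by $f_i$ the part of $f$ in block $i$; thus $\|f_i\|_{L^2}\le2^{-si}\|f\|_s$ for $s\ge0$. We say that $f$ \emph{lives in} a set of indices if its other coefficients vanish. The Cauchy--Schwarz inequality and \eqref{eq:weyl} give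
\begin{equation}\label{eq:bern}
\|f\|_{L^\infty}\le CL\|f\|_{L^2}\quad\text{if $f$ lives in }\{\ell_n\le L\};
\end{equation}
in particular $\|f_i\|_{L^\infty}\le C2^i\|f_i\|_{L^2}$. Summing $2^{i}2^{-si}$ over $i\ge i_0$, we get for $s>1$
\begin{equation}\label{eq:tail}
\|f\|_{L^\infty}\le C_s2^{(1-s)i_0}\|f\|_s\quad\text{if $f$ lives in }\{\ell_n\ge2^{i_0}\}.
\end{equation}
The case $i_0=0$ is the embedding $H^s\subset L^\infty$. Since the $\varphi_n$ are real, complex conjugation preserves the blocks and the norms $\|\cdot\|_s$.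

By \eqref{eq:weyl}, $\mathbb E\|\psi_\alpha\|_s^2=\sum_n\ell_n^{2s-2\alpha}\le C\sum_i2^{2i}2^{(2s-2\alpha)i}<\infty$ for $s<\alpha-1$. We regard $\mu$ as a Borel probability measure on the Polish space $H^\sigma$. Under $\mu$, the functions $g_n(u)=\ell_n^\alpha\langle u,\varphi_n\rangle$ are independent standard complex Gaussians.

\subsection*{Products}
Moser's estimate states that for $s\ge0$
\begin{equation}\label{eq:moser}
\|f_1f_2\|_s\le C_s\bigl(\|f_1\|_{L^\infty}\|f_2\|_s+\|f_1\|_s\|f_2\|_{L^\infty}\bigr).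
\end{equation}
Applied twice, it gives
\begin{equation}\label{eq:moser3}
\|f_1f_2f_3\|_s\le C_s\sum_{a=1}^3\|f_a\|_s\prod_{b\ne a}\|f_b\|_{L^\infty},\qquad\text{so}\qquad\|F(u)\|_s\le C_s\|u\|_{L^\infty}^2\|u\|_s .
\end{equation}
With \eqref{eq:tail}, $H^s$ is an algebra for $s>1$.

\subsection*{Gaussian forms}
Nelson's hypercontractivity estimate says that a real polynomial $X$ of degree at most $d$ in independent real Gaussian variables satisfies $\|X\|_{L^p}\le(p-1)^{d/2}\|X\|_{L^2}$ for $p\ge2$. For a matrix $K$ let $\|K\|_{HS}^2=\sum_{n,m}|K_{nm}|^2$.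

\begin{lemma}\label{lem:gauss}
Let $(g_n)_{n\in I}$, $I$ finite, be independent standard complex Gaussians, $K$ a complex matrix and $k$ a complex vector indexed by $I$, and $p\ge2$. The variables
\[
\sum K_{nm}g_n\bar g_m-\operatorname{tr}K,\qquad\sum K_{nm}g_ng_m,\qquad\sum K_{nm}\bar g_n\bar g_m
\]
have $L^p$ norm at most $Cp\|K\|_{HS}$, and $\sum k_ng_n$, $\sum k_n\bar g_n$ have $L^p$ norm at most $C\sqrt p\,\|k\|_{\ell^2}$, with $C$ absolute.
\end{lemma}

\begin{proof}
The variables $|g_n|^2-1$ and $g_n\bar g_m$, $n\ne m$, are orthonormal in $L^2$ (as $\operatorname{Var}|g|^2=1$), so the first form has $L^2$ norm $\|K\|_{HS}$. From $\mathbb E[g_ng_m\bar g_{n'}\bar g_{m'}]=\delta_{nn'}\delta_{mm'}+\delta_{nm'}\delta_{mn'}$, the second has squared $L^2$ norm $\|K\|_{HS}^2+\sum K_{nm}\overline{K_{mn}}\le2\|K\|_{HS}^2$. The third is the conjugate of a form of the second type. The linear forms have $L^2$ norm $\|k\|_{\ell^2}$. Apply hypercontractivity to the real and imaginary parts.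
\end{proof}

\section{The flow and its truncations}\label{sec:flow}

To give a meaning to \eqref{eq:formal} we approximate the flow by one that is nonlinear on finitely many modes only. Let $\Pi_N$ be the orthogonal projector onto $E_N=\operatorname{span}\{\varphi_n:\lambda_n\le N\}$, and let $\Phi^N_t$ be the flow of
\[
i\partial_tu+\Delta u=\Pi_NF(\Pi_Nu).
\]
The equation decouples: $\Phi^N_t(u)=\phi^N_t(\Pi_Nu)+e^{it\Delta}(1-\Pi_N)u$, where $\phi^N_t$ is the flow of an ordinary differential equation on $E_N$.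

\begin{proposition}\label{prop:flow}
\begin{enumerate}
\item[(i)] $\Phi_t$ and $\Phi^N_t$ are global flows of homeomorphisms of $H^\sigma$, jointly continuous in $(t,u)$.
\item[(ii)] For all $R,T>0$ there is $R'=R'(R,T)\ge\max(R,1)$, independent of $N$, such that $\Phi_t(B_R)\cup\Phi_t^N(B_R)\subset B_{R'}$ for $|t|\le T$.
\item[(iii)] For each compact $\mathcal K\subset H^\sigma$ and each $T$, $\Phi^N_t u_0\to\Phi_tu_0$ in $H^\sigma$ uniformly in $(t,u_0)\in[-T,T]\times\mathcal K$.
\end{enumerate}
\end{proposition}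

\begin{proof}
\emph{Local theory.} Since $H^\sigma$ is an algebra, $F$ and $\Pi_NF\Pi_N$ are Lipschitz on bounded subsets of $H^\sigma$, uniformly in $N$, and $e^{it\Delta}$ is a strongly continuous unitary group on $H^\sigma$. Picard iteration in Duhamel's formula $u(t)=e^{it\Delta}u_0-i\int_0^te^{i(t-s)\Delta}F(u(s))\,ds$ gives a unique maximal solution $u\in C(H^\sigma)\cap C^1(H^{\sigma-2})$, and $\|u\|_\sigma$ blows up at a finite maximal time. The same holds for the truncated equation.

\emph{The $H^1$ bound.} As $\partial_tu\in H^{\sigma-2}\subset H^1$, we may differentiate the mass $\|u\|_{L^2}^2$ and the energy $\frac12\|\nabla u\|_{L^2}^2+\frac14\|u\|_{L^4}^4$. The derivatives are $2\operatorname{Re}\langle\partial_tu,u\rangle=2\operatorname{Im}(\|\nabla u\|_{L^2}^2+\|u\|_{L^4}^4)=0$ and $\operatorname{Re}\langle-\Delta u+F(u),\partial_tu\rangle=\operatorname{Re}\langle i\partial_tu,\partial_tu\rangle=0$. For the truncated flow the same computation applies to $\Pi_Nu$, because $\langle F,h\rangle=\langle\Pi_NF,h\rangle$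 for $h\in E_N$. Both terms of the energy are nonnegative, so $\|u(t)\|_1\le C_R$, respectively $\|\Pi_Nu(t)\|_1\le C_R$, for data in $B_R$.

\emph{The $H^\sigma$ bound.} The space $H^1$ controls $L^\infty$ up to a logarithm. For an integer $I\ge0$, by \eqref{eq:bern}, Cauchy--Schwarz and \eqref{eq:tail},
\[
\|f\|_{L^\infty}\le C\sum_{i\le I}2^i\|f_i\|_{L^2}+\Bigl\|\sum_{i>I}f_i\Bigr\|_{L^\infty}\le C(1+I)^{1/2}\|f\|_1+C2^{-I(\sigma-1)}\|f\|_\sigma .
\]
With $I=\lceil\log_2(2+\|f\|_\sigma)\rceil$ the last term is at most $C$, so $\|f\|_{L^\infty}^2\le C(1+\|f\|_1)^2(1+\log(2+\|f\|_\sigma))$. Duhamel's formula and \eqref{eq:moser3} give, for both flows and $t\ge0$,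
\[
\|u(t)\|_\sigma\le y(t):=R+C_R\int_0^t\bigl(1+\log(2+\|u\|_\sigma)\bigr)\|u\|_\sigma\,ds .
\]
Then $y'\le C_R(1+\log(2+y))(2+y)$, that is $\frac d{dt}\log\bigl(1+\log(2+y)\bigr)\le C_R$. Hence $y$ is bounded on $[0,T]$ in terms of $R$ and $T$ only. Negative times are treated by the same computation with $|t|$. This gives global existence and (ii).

\emph{Continuity.} By (ii) and Gronwall's lemma applied to the difference of two solutions, $\Phi_t$ and $\Phi^N_t$ are Lipschitz on bounded sets, uniformly for $|t|\le T$. Together with continuity in $t$ for fixed data this gives joint continuity. By uniqueness the inverse of $\Phi_t$ is $\Phi_{-t}$, and that of $\Phi^N_t$ is $\Phi^N_{-t}$.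

\emph{Convergence.} Let $u_0\in\mathcal K\subset B_R$, $u=\Phi_tu_0$, $u_N=\Phi^N_tu_0$. Write
\[
F(u)-\Pi_NF(\Pi_Nu_N)=(1-\Pi_N)F(u)+\Pi_N\bigl(F(u)-F(\Pi_Nu)\bigr)+\Pi_N\bigl(F(\Pi_Nu)-F(\Pi_Nu_N)\bigr).
\]
By Duhamel's formula and (ii),
\[
\|u-u_N\|_\sigma(t)\le\Bigl|\int_0^t\bigl(\|(1-\Pi_N)F(u)\|_\sigma+C_{R'}\|(1-\Pi_N)u\|_\sigma+C_{R'}\|u-u_N\|_\sigma\bigr)ds\Bigr| .
\]
The set $\{\Phi_su_0:|s|\le T,\ u_0\in\mathcal K\}$ and its image under $F$ are compact in $H^\sigma$ by (i). The contractions $1-\Pi_N$ tend to $0$ strongly, hence uniformly on compact sets. So the first two terms tend to $0$ uniformly, and Gronwall's lemma gives (iii).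
\end{proof}

\section{The modified energy}\label{sec:energy}

Fix $N$. In this section $u=\sum c_n\varphi_n\in E_N$ moves along $\phi^N_t$, and all indices are restricted to $\lambda_n\le N$. The equation reads
\begin{equation}\label{eq:ode}
\dot c_n=-i(\lambda_n^2c_n+F_n),\qquad F_n=\langle F(u),\varphi_n\rangle .
\end{equation}
Put $\tau_n=\ell_n^{2\alpha}$ and $\mathcal E(u)=\|u\|_\alpha^2=\sum\tau_n|c_n|^2$. The linear part of \eqref{eq:ode} does not change $|c_n|$, so
\begin{equation}\label{eq:dE}
\frac d{dt}\mathcal E=2\operatorname{Im}\sum_n\tau_nF_n\bar c_n=2\operatorname{Im}\sum_{n_1,\dots,n_4}\tau_{n_4}\,c_{n_1}\bar c_{n_2}c_{n_3}\bar c_{n_4}\int_M\varphi_{n_1}\varphi_{n_2}\varphi_{n_3}\varphi_{n_4}.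
\end{equation}

\subsection{High and low frequencies}

Consider a quadruple whose largest frequency has size $2^j$. Where should the threshold between high and low be? A term with three high entries is quartic with no structure that we can use, and it must pay the whole deficit $2^{(2+2\delta)j}$ with the smallness of its third entry; this asks for a threshold that is a large power of $2^j$. A term with a single high entry is small only if the product of the three low entries is almost orthogonal to frequency $2^j$; this asks for a threshold much smaller than $2^j$. We take $2^{\epsilon j}$ with $\epsilon$ slightly below $1$.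

For $j\ge1$ let $j^*=\lfloor\epsilon j\rfloor$ and $\Lambda_j=2^{j^*}$, so that
\begin{equation}\label{eq:jstar}
j-j^*\ge(1-\epsilon)j>0,\qquad 2^{\epsilon j-1}\le\Lambda_j\le2^{\epsilon j},\qquad\Lambda_j\ge1 .
\end{equation}
Let $\mathcal H_j=\{n:\ell_n\ge\Lambda_j,\ \lambda_n\le N\}$ and
\[
u=v_j+w_j,\qquad v_j=\sum_{\ell_n<\Lambda_j}c_n\varphi_n,\qquad w_j=\sum_{n\in\mathcal H_j}c_n\varphi_n,
\]
\[
\mathcal P_j=\bigl\{(n,n')\in\mathcal H_j^2:\ 2^j\le\max(\ell_n,\ell_{n'})<2^{j+1}\bigr\}.
\]
When $j$ is fixed we write $v=v_j$, $w=w_j$, $V=|v_j|^2$, $Z=v_j^2$. For a function $G$ put $G_{nn'}=\int_MG\varphi_n\varphi_{n'}$. This matrix is symmetric, and it is real when $G$ is real.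

Let $j_0\ge1$ be an integer; it will be taken large in Section~\ref{sec:transport} to make the random errors small. For a quadruple in \eqref{eq:dE} let $j$ be the largest of its four block indices. If $j\ge1$, call an entry \emph{high} if its block index is at least $j^*$, that is, if it belongs to $\mathcal H_j$, and \emph{low} otherwise; the largest entry is high. The quadruples fall into five classes:
\begin{enumerate}
\item[(a)] $j<j_0$;
\item[(b)] $j\ge j_0$, at least three high entries;
\item[(c)] $j\ge j_0$, exactly one high entry;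
\item[(d)] $j\ge j_0$, exactly two high entries, $n_4$ low;
\item[(e)] $j\ge j_0$, exactly two high entries, $n_4$ high.
\end{enumerate}
Let $\mathcal T_a,\dots,\mathcal T_d$ be the contributions of the first four classes to \eqref{eq:dE}. Class (e) is the main one. Write $n'=n_4$ and let $n$ be the other high index; then $(n,n')\in\mathcal P_j$, and the sum over the two low indices produces two factors $v$ or $\bar v$. If $n$ is at position $1$ or $3$ these factors are $v\bar v=V$, and if $n$ is at position $2$ they are $v^2=Z$. So class (e) contributes $\sum_{j\ge j_0}S_j$ with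
\[
S_j=2\operatorname{Im}\sum_{\mathcal P_j}\tau_{n'}\bigl[2V_{nn'}c_n\bar c_{n'}+Z_{nn'}\bar c_n\bar c_{n'}\bigr].
\]
The set $\mathcal P_j$ is symmetric. Exchanging $n$ and $n'$ changes the sign of $\operatorname{Im}(c_n\bar c_{n'})$ and preserves the real number $V_{nn'}$; it preserves $Z_{nn'}\bar c_n\bar c_{n'}$. Averaging the two expressions and conjugating the second term, we get
\begin{equation}\label{eq:Sj}
S_j=-2\operatorname{Im}\sum_{\mathcal P_j}(\tau_n-\tau_{n'})V_{nn'}c_n\bar c_{n'}-\operatorname{Im}\sum_{\mathcal P_j}(\tau_n+\tau_{n'})\overline{Z_{nn'}}c_nc_{n'} .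
\end{equation}
The first sum is the term met in Section~\ref{sec:model2}, the second the term met in Section~\ref{sec:model1}.

\subsection{The correction}

The products $c_n\bar c_{n'}$ and $c_nc_{n'}$ oscillate at frequencies $\lambda_n^2-\lambda_{n'}^2$ and $\lambda_n^2+\lambda_{n'}^2$. We divide by these. On $\mathcal P_j$ define the real symmetric coefficients
\[
a_{nn'}=\begin{cases}\dfrac{\tau_n-\tau_{n'}}{\lambda_n^2-\lambda_{n'}^2},&\lambda_n\ne\lambda_{n'},\\[2mm]0,&\lambda_n=\lambda_{n'},\end{cases}\qquad\qquad b_{nn'}=\frac{\tau_n+\tau_{n'}}{\lambda_n^2+\lambda_{n'}^2}.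
\]
In both cases $a_{nn'}(\lambda_n^2-\lambda_{n'}^2)=\tau_n-\tau_{n'}$. The choice $a_{nn}=0$ will make the correction centered. We claim that
\begin{equation}\label{eq:ab}
0\le a_{nn'},\,b_{nn'}\le C2^{(2\alpha-2)j}\qquad\text{on }\mathcal P_j .
\end{equation}
Let $\ell=\max(\ell_n,\ell_{n'})\in[2^j,2^{j+1})$. Since $\lambda_n^2-\lambda_{n'}^2=\ell_n^2-\ell_{n'}^2$, the mean value theorem for $x\mapsto x^\alpha$ gives $0\le a_{nn'}\le\alpha\ell^{2\alpha-2}$. Since $\ell\ge2$, we have $\lambda_n^2+\lambda_{n'}^2\ge\ell^2-1\ge\frac12\ell^2$, so $b_{nn'}\le4\ell^{2\alpha-2}$.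

All the terms below have the same shape. For a real function $G$, a complex function $G'$ and $x,y\in L^2(M)$ with coefficients $x_n,y_n$, set
\begin{equation}\label{eq:B}
\mathcal B_j[G,G'](x,y)=\operatorname{Re}\sum_{\mathcal P_j}\bigl[2a_{nn'}G_{nn'}\,x_n\bar y_{n'}+b_{nn'}\overline{G'_{nn'}}\,x_ny_{n'}\bigr].
\end{equation}
This is real-linear in $(G,G')$. It is real-bilinear in $(x,y)$, and symmetric in $(x,y)$ because $a,b,G_{nn'},G'_{nn'}$ are symmetric and $a_{nn'}G_{nn'}$ is real. The correction is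
\[
\mathcal R=\sum_{j\ge j_0}\mathcal R_j,\qquad\mathcal R_j=\mathcal B_j[V,Z](u,u),
\]
a finite sum for given $N$, and a real polynomial of degree four on $E_N$. By symmetry,
\[
\frac d{dt}\mathcal R_j=\mathcal B_j[\partial_tV,\partial_tZ](u,u)+2\mathcal B_j[V,Z](i\Delta u,u)+2\mathcal B_j[V,Z](-iF(u),u),
\]
where the projector $\Pi_N$ is omitted in front of $F(u)$ because \eqref{eq:B} only sees coefficients in $\mathcal H_j$. The middle term equals $\mathcal B_j[V,Z](i\Delta u,u)+\mathcal B_j[V,Z](u,i\Delta u)$, and $(i\Delta u)_n=-i\lambda_n^2c_n$, so it is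
\[
\operatorname{Re}\sum_{\mathcal P_j}(-i)\bigl[2a_{nn'}(\lambda_n^2-\lambda_{n'}^2)V_{nn'}c_n\bar c_{n'}+b_{nn'}(\lambda_n^2+\lambda_{n'}^2)\overline{Z_{nn'}}c_nc_{n'}\bigr]=-S_j
\]
by \eqref{eq:Sj}. Therefore, along $\phi^N_t$,
\begin{equation}\label{eq:Q}
\mathcal Q:=\frac d{dt}(\mathcal E+\mathcal R)=\mathcal T_a+\mathcal T_b+\mathcal T_c+\mathcal T_d+\sum_{j\ge j_0}(\mathcal L_j+\mathcal N_j),
\end{equation}
\[
\mathcal L_j=\mathcal B_j[\partial_tV,\partial_tZ](u,u),\qquad\mathcal N_j=2\mathcal B_j[V,Z](-iF(u),u).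
\]
Time derivatives being expressed through \eqref{eq:ode}, $\mathcal Q$ is a polynomial function on $E_N$.

\subsection{Deterministic and random parts}

The Gaussian estimates apply to forms of degree at most two in the high modes with coefficients that depend on $v$ alone. So we sort $\mathcal L_j$ and $\mathcal N_j$ by their dependence on $w$. Let $\Pi^{\rm lo}_j$ be the projector on $\{\ell_n<\Lambda_j,\ \lambda_n\le N\}$. Then $\partial_tv=\dot v^0+\dot v^1$ with
\[
\dot v^0=-i\bigl(-\Delta v+\Pi^{\rm lo}_jF(v)\bigr),\qquad\dot v^1=-i\,\Pi^{\rm lo}_j\bigl(F(u)-F(v)\bigr),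
\]
and $\dot v^0$ depends on $v$ only. Since $\partial_tV=2\operatorname{Re}(\bar v\,\partial_tv)$ and $\partial_tZ=2v\,\partial_tv$,
\[
\mathcal L_j=\mathcal L_j^0+\mathcal L_j^1,\qquad\mathcal L_j^k=\mathcal B_j\bigl[2\operatorname{Re}(\bar v\dot v^k),\,2v\dot v^k\bigr](u,u).
\]
Expanding $(v+w)^2(\bar v+\bar w)$ gives $F(u)=F^0+F^1+F^2$ with
\[
F^0=F(v),\qquad F^1=2Vw+Z\bar w,\qquad F^2=2v|w|^2+\bar vw^2+|w|^2w,
\]
and accordingly $\mathcal N_j=\mathcal N_j^0+\mathcal N_j^1+\mathcal N_j^2$, $\mathcal N_j^k=2\mathcal B_j[V,Z](-iF^k,u)$. We set $\mathcal Q=\mathcal Q^{\rm det}+\mathcal Q^{\rm ran}$,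
\[
\mathcal Q^{\rm det}=\mathcal T_a+\mathcal T_b+\mathcal T_c+\mathcal T_d+\sum_{j\ge j_0}(\mathcal L_j^1+\mathcal N_j^2),\qquad\mathcal Q^{\rm ran}=\sum_{j\ge j_0}(\mathcal L_j^0+\mathcal N_j^0+\mathcal N_j^1).
\]
The terms $\mathcal L^1_j$ and $\mathcal N^2_j$ contain at least three high factors and will be bounded pointwise. In $\mathcal Q^{\rm ran}$, given $v_j$, the term $\mathcal N_j^0$ is linear and the terms $\mathcal L^0_j,\mathcal N_j^1$ are quadratic in the high modes.

\section{Estimates on the modified energy}\label{sec:estimates}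

We extend $\mathcal R,\mathcal Q^{\rm det},\mathcal Q^{\rm ran}$ to $H^\sigma$ by evaluating them at $\Pi_Nu$; likewise $v_j$ and $w_j$ are those of $\Pi_Nu$.

\begin{proposition}\label{prop:est}
For all $R\ge1$, $p\ge2$, $j_0\ge1$ and all $N$,
\[
\|\mathcal R\mathbf 1_{B_R}\|_{L^p(\mu)}\le C_R\,p\,2^{-j_0},\qquad|\mathcal Q^{\rm det}|\mathbf 1_{B_R}\le C_{R,j_0},\qquad\|\mathcal Q^{\rm ran}\mathbf 1_{B_R}\|_{L^p(\mu)}\le C_R\,p\,2^{-\kappa j_0},
\]
where $C_R$ does not depend on $p,j_0,N$ and $C_{R,j_0}$ does not depend on $N$.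
\end{proposition}

The proof occupies Sections~\ref{sec:rem} to~\ref{sec:ran}. In pointwise bounds we may assume $u\in E_N$ and $\|u\|_\sigma\le R$, since $\Pi_N$ maps $B_R$ into itself.

\subsection{The classes (a)--(d)}\label{sec:rem}

On a general surface the product of low-frequency eigenfunctions need not be orthogonal to high frequencies. The next lemma is the substitute: the integral of four functions decays rapidly in the ratio of the two largest frequencies.

\begin{lemma}\label{lem:block}
If $f_1,\dots,f_4$ live in blocks $i_1\ge i_2\ge i_3\ge i_4$ and $J\ge1$, then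
\[
\Bigl|\int_Mf_1f_2f_3f_4\Bigr|\le C_J\,2^{-J(i_1-i_2)}\,2^{i_3+i_4}\prod_{a=1}^4\|f_a\|_{L^2}.
\]
\end{lemma}

\begin{proof}
As the $\varphi_n$ are real, $D$ is symmetric for the bilinear pairing $\int fg$, so the integral equals $\int D^{-J}f_1\cdot D^J(f_2f_3f_4)$. We have $\|D^{-J}f_1\|_{L^2}\le2^{-Ji_1}\|f_1\|_{L^2}$. By \eqref{eq:moser3} and \eqref{eq:bern},
\[
\|f_2f_3f_4\|_J\le C_J\bigl(2^{Ji_2+i_3+i_4}+2^{i_2+Ji_3+i_4}+2^{i_2+i_3+Ji_4}\bigr)\prod_{a\ge2}\|f_a\|_{L^2},
\]
and the first exponent is the largest because $(J-1)i_2\ge(J-1)i_3\ge(J-1)i_4$.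
\end{proof}

\begin{lemma}\label{lem:rem}
On $B_R$, $|\mathcal T_a|\le C_{j_0}R^4$ and $|\mathcal T_b|+|\mathcal T_c|+|\mathcal T_d|\le CR^4$.
\end{lemma}

\begin{proof}
The class of a quadruple depends only on the block indices $k_1,\dots,k_4$ of $n_1,\dots,n_4$. The quadruples with given block indices contribute $2\operatorname{Im}\int u_{k_1}\overline{u_{k_2}}\,u_{k_3}\overline{D^{2\alpha}u_{k_4}}$. Let $j=i_1\ge i_2\ge i_3\ge i_4$ be the decreasing rearrangement of $(k_1,\dots,k_4)$; each rearrangement comes from at most $24$ orderings. Fix $J$ with $(J-\sigma)(1-\epsilon)>2+2\delta$; it depends on $\alpha,\delta$ only, and $J>\sigma$. By Lemma~\ref{lem:block} and $\|u_i\|_{L^2}\le2^{-\sigma i}R$, the contribution is at most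
\begin{equation}\label{eq:blockbound}
CR^4\;2^{2\alpha k_4}\;2^{-(J+\sigma)j}\;2^{(J-\sigma)i_2}\;2^{-(\sigma-1)i_3}\;2^{-(\sigma-1)i_4}.
\end{equation}
We use $\sum_{i\le m}2^{(J-\sigma)i}\le C2^{(J-\sigma)m}$, $\sum_{i\ge m}2^{-(\sigma-1)i}\le C2^{-(\sigma-1)m}$, and $2\alpha-2\sigma=2+2\delta$.

(a) There are at most $j_0^4$ choices of blocks, each bounded by $CR^42^{2\alpha j_0}$.

(b) Here $i_3\ge j^*$. Bound $k_4$ by $j$ and sum over $i_2\le j$, $i_3\ge j^*$, $i_4\ge0$. The result is at most $CR^42^{(2+2\delta)j}2^{-(\sigma-1)j^*}\le CR^42^{[2+2\delta-\epsilon(\sigma-1)]j}$ by \eqref{eq:jstar}, which is summable in $j$ by (P2).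

(c) Here $i_2<j^*$. Bound $k_4$ by $j$ and sum over $i_2<j^*$ and $i_3,i_4\ge0$. The result is at most $CR^42^{(2\alpha-J-\sigma)j}2^{(J-\sigma)j^*}=CR^42^{(2+2\delta)j}2^{-(J-\sigma)(j-j^*)}$, which is summable by \eqref{eq:jstar} and the choice of $J$.

(d) Here the low blocks are $i_3,i_4<j^*$, and $k_4$ is one of them. The sum over $i_2\le j$ gives $C2^{-2\sigma j}$, the other low block gives $C$, and the sum over $k_4<j^*$ of $2^{(2\alpha+1-\sigma)k_4}$ is at most $C2^{\epsilon(2\alpha+1-\sigma)j}$, as $2\alpha+1-\sigma>0$. The exponent of $2^j$ is $\epsilon(2\alpha+1-\sigma)-2\sigma\le2\alpha+1-3\sigma<0$ by (P4).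
\end{proof}

\subsection{Hilbert--Schmidt bounds}\label{sec:hs}

In the variables $g_n=\ell_n^\alpha c_n$, the form $\mathcal B_j[G,G'](u,u)$ has kernels such as $\ell_n^{-\alpha}a_{nn'}G_{nn'}\ell_{n'}^{-\alpha}$. If $\ell_n$ and $\ell_{n'}$ are both of size $2^j$, one expects each row to have $\ell^2$ norm $O(2^{-2j}\|G\|_{L^\infty})$; there are $O(2^{2j})$ rows, so the Hilbert--Schmidt norm should be $O(2^{-j})$. The difficulty is that $\ell_{n'}$ may be as small as $\Lambda_j$, where the weight $\ell_{n'}^{-\alpha}$ is much larger than $2^{-\alpha j}$. This is compensated by the decay of $G_{nn'}$, which we express as the boundedness of $D^\beta GD^{-\beta}$ on high frequencies. The relevant size of $G$ is, for $\beta\in\{\alpha,\sigma\}$,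
\[
|G|_{j,\beta}=\|G\|_{L^\infty}+\Lambda_j^{1-\beta}\|G\|_\beta .
\]
The exponent $\beta=\alpha$ serves for Gaussian estimates and $\beta=\sigma$ for pointwise ones.

\begin{lemma}\label{lem:hs}
Let $j\ge1$, $\beta\in\{\alpha,\sigma\}$, $G\in H^\beta$.
\begin{enumerate}
\item[(a)] If $f$ lives in $\mathcal H_j$, then $\|D^\beta(G\,D^{-\beta}f)\|_{L^2}\le C|G|_{j,\beta}\|f\|_{L^2}$.
\item[(b)] If $\gamma$ is $a$ or $b$, then
\[
\Bigl(\sum_{\mathcal P_j}\gamma_{nn'}^2|G_{nn'}|^2\ell_n^{-2\beta}\ell_{n'}^{-2\beta}\Bigr)^{1/2}\le C|G|_{j,\beta}\times\begin{cases}2^{-j},&\beta=\alpha,\\2^{(1+2\delta)j},&\beta=\sigma.\end{cases}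
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:moser} the left side is at most $C(\|G\|_{L^\infty}\|f\|_{L^2}+\|G\|_\beta\|D^{-\beta}f\|_{L^\infty})$, and \eqref{eq:tail} gives $\|D^{-\beta}f\|_{L^\infty}\le C\Lambda_j^{1-\beta}\|f\|_{L^2}$.

(b) Replace $\gamma_{nn'}$ by its bound \eqref{eq:ab}. The remaining summand is symmetric, and in each pair of $\mathcal P_j$ one index is in block $j$, so up to a factor $2$ it suffices to sum over $n$ in block $j$ and $n'\in\mathcal H_j$. Let $\Gamma$ be the operator $f\mapsto D^\beta(GD^{-\beta}f)$ precomposed with the projector on $\mathcal H_j$; by (a), $\|\Gamma^*\|=\|\Gamma\|\le C|G|_{j,\beta}$ on $L^2$. For $n'\in\mathcal H_j$,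
\begin{equation}\label{eq:gamma}
\langle\Gamma\varphi_{n'},\varphi_n\rangle=\ell_n^\beta\,G_{nn'}\,\ell_{n'}^{-\beta},
\end{equation}
so by Bessel's inequality, for $n$ in block $j$,
\[
\sum_{n'\in\mathcal H_j}|G_{nn'}|^2\ell_n^{-2\beta}\ell_{n'}^{-2\beta}=\ell_n^{-4\beta}\sum_{n'\in\mathcal H_j}|\langle\varphi_{n'},\Gamma^*\varphi_n\rangle|^2\le C2^{-4\beta j}|G|_{j,\beta}^2 .
\]
Block $j$ has at most $C2^{2j}$ elements by \eqref{eq:weyl}. After taking the square root, the exponent of $2^j$ is $(2\alpha-2)+1-2\beta$, which is $-1$ for $\beta=\alpha$ and $1+2\delta$ for $\beta=\sigma$.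
\end{proof}

We record the sizes of $v,w,V,Z$. If $\|u\|_\sigma\le R$, then by \eqref{eq:tail} and the spectral supports,
\begin{equation}\label{eq:vw}
\|v\|_{L^\infty}\le CR,\quad\|v\|_s\le\Lambda_j^{s-\sigma}R\ \ (s\ge\sigma),\quad\|w\|_{L^2}\le\Lambda_j^{-\sigma}R,\quad\|w\|_{L^\infty}\le C\Lambda_j^{1-\sigma}R .
\end{equation}
For $G\in\{V,Z\}$ and $\beta\in\{\alpha,\sigma\}$, \eqref{eq:moser} gives $\Lambda_j^{1-\beta}\|G\|_\beta\le C\Lambda_j^{1-\beta}\|v\|_{L^\infty}\|v\|_\beta\le C\Lambda_j^{1-\sigma}R^2$, hence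
\begin{equation}\label{eq:VZ}
|V|_{j,\beta}+|Z|_{j,\beta}\le CR^2,\qquad\beta\in\{\alpha,\sigma\}.
\end{equation}
The bounds on $v,V,Z$ use only $\|v\|_\sigma\le R$; this matters for conditioning.

\subsection{Conditioning on the low frequencies}\label{sec:cond}

The cutoff $\mathbf 1_{B_R}$ involves all modes and destroys the Gaussian structure. We replace it by a larger cutoff that involves the low modes only.

\begin{lemma}\label{lem:cond}
Fix $j\ge1$ and $R,h>0$. Let $K=(K_{nm})_{n,m\in\mathcal H_j}$ and $k=(k_n)_{n\in\mathcal H_j}$ be Borel functions of $v_j$ with $\|K\|_{HS}\le h$ and $\|k\|_{\ell^2}\le h$ whenever $\|v_j\|_\sigma\le R$. If $Y$ is one of the five forms of Lemma~\ref{lem:gauss} in $(g_n)_{n\in\mathcal H_j}$, then $\|Y\mathbf 1_{B_R}\|_{L^p(\mu)}\le Cph$ for $p\ge2$. The same bound holds for $\operatorname{Re}\sum K_{nm}g_n\bar g_m$ if $\operatorname{Re}\operatorname{tr}K=0$, and for $\operatorname{Im}\sum K_{nm}g_n\bar g_m$ if $\operatorname{Im}\operatorname{tr}K=0$.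
\end{lemma}

\begin{proof}
Under $\mu$, $v_j$ is independent of $(g_n)_{n\in\mathcal H_j}$, and $\mathbf 1_{B_R}\le\mathbf 1_{\{\|v_j\|_\sigma\le R\}}$. So $\|Y\mathbf 1_{B_R}\|_{L^p}^p\le\mathbb E\bigl[\mathbf 1_{\{\|v_j\|_\sigma\le R\}}\mathbb E[|Y|^p\mid v_j]\bigr]\le(Cph)^p$ by Lemma~\ref{lem:gauss} applied with $v_j$ frozen. In the last two cases the variable is the real or imaginary part of the centered form.
\end{proof}

\begin{lemma}\label{lem:B}
Let $j\ge1$, let $G$ be real and $G'$ complex.
\begin{enumerate}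
\item[(a)] $|\mathcal B_j[G,G'](x,y)|\le C2^{(1+2\delta)j}\bigl(|G|_{j,\sigma}+|G'|_{j,\sigma}\bigr)\|x\|_\sigma\|y\|_\sigma$.
\item[(b)] Suppose that $G,G',x$ are polynomial functions of $v_j$ and $\bar v_j$ with $|G|_{j,\alpha}+|G'|_{j,\alpha}\le H$ and $\|x\|_\alpha\le H'$ whenever $\|v_j\|_\sigma\le R$. Then for $p\ge2$
\[
\|\mathcal B_j[G,G'](u,u)\mathbf 1_{B_R}\|_{L^p(\mu)}\le Cp2^{-j}H,\qquad\|\mathcal B_j[G,G'](x,u)\mathbf 1_{B_R}\|_{L^p(\mu)}\le Cp2^{-j}HH'.
\]
\end{enumerate}
\end{lemma}

\begin{proof}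
For $\beta\in\{\alpha,\sigma\}$ let $K^\beta_{nn'}=2a_{nn'}G_{nn'}\ell_n^{-\beta}\ell_{n'}^{-\beta}$ and $\tilde K^\beta_{nn'}=b_{nn'}\overline{G'_{nn'}}\ell_n^{-\beta}\ell_{n'}^{-\beta}$ on $\mathcal P_j$, and zero elsewhere. Their Hilbert--Schmidt norms are bounded in Lemma~\ref{lem:hs}(b), and
\[
\mathcal B_j[G,G'](x,y)=\operatorname{Re}\sum\bigl[K^\beta_{nn'}(\ell_n^\beta x_n)\overline{(\ell_{n'}^\beta y_{n'})}+\tilde K^\beta_{nn'}(\ell_n^\beta x_n)(\ell_{n'}^\beta y_{n'})\bigr].
\]
(a) Take $\beta=\sigma$ and apply the Cauchy--Schwarz inequality to the sum over pairs.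

(b) Take $\beta=\alpha$, so that $\ell_n^\alpha c_n=g_n$. For $x=y=u$ we get two quadratic forms in $(g_n)$, and $\operatorname{tr}K^\alpha=0$ because $a_{nn}=0$; Lemma~\ref{lem:cond} applies with $h=C2^{-j}H$. For $y=u$ and $x$ a function of $v_j$ we get linear forms in $\bar g_{n'}$ and $g_{n'}$ with coefficients $\sum_nK^\alpha_{nn'}\ell_n^\alpha x_n$ and $\sum_n\tilde K^\alpha_{nn'}\ell_n^\alpha x_n$. By Cauchy--Schwarz in $n$, their $\ell^2$ norms are at most $\|K^\alpha\|_{HS}\|x\|_\alpha$ and $\|\tilde K^\alpha\|_{HS}\|x\|_\alpha$, so $h=C2^{-j}HH'$.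
\end{proof}

\emph{The correction $\mathcal R$.} By Lemma~\ref{lem:B}(b) and \eqref{eq:VZ}, $\|\mathcal R_j\mathbf 1_{B_R}\|_{L^p}\le Cp2^{-j}R^2$. Summation over $j\ge j_0$ gives the first bound of Proposition~\ref{prop:est}.

\subsection{The deterministic terms $\mathcal L^1_j$ and $\mathcal N^2_j$}\label{sec:det}

Lemma~\ref{lem:B}(a) loses $2^{(1+2\delta)j}$, and an additional high factor gains $\Lambda_j^{1-\sigma}$. By \eqref{eq:jstar} and (P2), $\sum_j2^{(1+2\delta)j}\Lambda_j^{1-\sigma}\le C\sum_j2^{[1+2\delta-\epsilon(\sigma-1)]j}<\infty$. So it suffices to show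
\begin{equation}\label{eq:det}
|\mathcal L_j^1|+|\mathcal N_j^2|\le CR^6\,2^{(1+2\delta)j}\Lambda_j^{1-\sigma}\qquad\text{on }B_R .
\end{equation}

\emph{The term $\mathcal L^1_j$.} The function $\dot v^1$ lives in $\{\ell_n<\Lambda_j\}$, and $|F(u)-F(v)|\le C(|u|^2+|v|^2)|w|$ pointwise. By \eqref{eq:bern} and \eqref{eq:vw},
\[
\|\dot v^1\|_{L^\infty}\le C\Lambda_j\|F(u)-F(v)\|_{L^2}\le C\Lambda_jR^2\|w\|_{L^2}\le CR^3\Lambda_j^{1-\sigma},
\]
and $\|\dot v^1\|_\sigma\le\|F(u)\|_\sigma+\|F(v)\|_\sigma\le CR^3$. For $G=2\operatorname{Re}(\bar v\dot v^1)$ or $G=2v\dot v^1$ this gives $\|G\|_{L^\infty}\le CR^4\Lambda_j^{1-\sigma}$ and $\|G\|_\sigma\le CR^4$, so $|G|_{j,\sigma}\le CR^4\Lambda_j^{1-\sigma}$. Apply Lemma~\ref{lem:B}(a) with $x=y=u$.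

\emph{The term $\mathcal N^2_j$.} Each monomial of $F^2$ has at least two factors $w$ or $\bar w$, so in each term of \eqref{eq:moser3} at least one of them is measured in $L^\infty$: $\|F^2\|_\sigma\le CR^2\|w\|_{L^\infty}\le CR^3\Lambda_j^{1-\sigma}$. Apply Lemma~\ref{lem:B}(a) with $x=-iF^2$, $y=u$, and \eqref{eq:VZ}.

With Lemma~\ref{lem:rem}, \eqref{eq:det} proves the second bound of Proposition~\ref{prop:est}.

\subsection{The random terms $\mathcal L^0_j$, $\mathcal N^0_j$ and $\mathcal N^1_j$}\label{sec:ran}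

We show that for $p\ge2$
\begin{equation}\label{eq:ran}
\|\mathcal L_j^0\mathbf 1_{B_R}\|_{L^p}+\|\mathcal N_j^1\mathbf 1_{B_R}\|_{L^p}\le C_Rp2^{-j},\qquad\|\mathcal N_j^0\mathbf 1_{B_R}\|_{L^p}\le C_Rp2^{-\kappa j}.
\end{equation}
Since $0<\kappa<1$, summation over $j\ge j_0$ then gives the third bound and completes the proof of Proposition~\ref{prop:est}. In what follows we use only $\|v\|_\sigma\le R$.

\emph{The term $\mathcal L^0_j$.} This is where we pay for not inverting the low phases: $\dot v^0$ contains $\Delta v$. By (P1), $H^{\sigma-2}\subset L^\infty$, so $\|\dot v^0\|_{L^\infty}\le C(\|v\|_\sigma+\|F(v)\|_\sigma)\le C_R$. By \eqref{eq:vw} and \eqref{eq:moser3}, $\|\dot v^0\|_\alpha\le\|v\|_{\alpha+2}+\|F(v)\|_\alpha\le C_R\Lambda_j^{\alpha+2-\sigma}$. For $G=2\operatorname{Re}(\bar v\dot v^0)$ or $G=2v\dot v^0$, \eqref{eq:moser} gives $\|G\|_\alpha\le C_R\Lambda_j^{\alpha+2-\sigma}$, hence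
\[
|G|_{j,\alpha}\le C_R\bigl(1+\Lambda_j^{1-\alpha}\Lambda_j^{\alpha+2-\sigma}\bigr)=C_R\bigl(1+\Lambda_j^{3-\sigma}\bigr)\le C_R
\]
by (P1) again. Apply the first bound of Lemma~\ref{lem:B}(b).

\emph{The term $\mathcal N^0_j$.} By \eqref{eq:moser3}, \eqref{eq:vw} and \eqref{eq:jstar}, $\|F(v)\|_\alpha\le C\|v\|_{L^\infty}^2\|v\|_\alpha\le CR^3\Lambda_j^{1+\delta}\le CR^32^{\epsilon(1+\delta)j}$. The second bound of Lemma~\ref{lem:B}(b), with $x=-iF(v)$ and \eqref{eq:VZ}, gives $Cp\,R^5\,2^{-j+\epsilon(1+\delta)j}=CpR^52^{-\kappa j}$.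

\emph{The term $\mathcal N^1_j$.} This term is quadratic in the high modes, with kernels that are products of two matrices, and its diagonal does not vanish. On the index set $\mathcal H_j$ introduce
\[
\mathbf V=(V_{nm}),\quad\mathbf Z=(Z_{nm}),\quad\mathbf A=(a_{nm}V_{nm}\mathbf 1_{\mathcal P_j}),\quad\mathbf B=(b_{nm}Z_{nm}\mathbf 1_{\mathcal P_j}).
\]
All four are symmetric, and $\mathbf V,\mathbf A$ are real. With $c=(c_n)_{n\in\mathcal H_j}$, the coefficients of $F^1=2Vw+Z\bar w$ on $\mathcal H_j$ form the vector $\xi=2\mathbf Vc+\mathbf Z\bar c$, with $\xi^T=2c^T\mathbf V+\bar c^T\mathbf Z$. From \eqref{eq:B}, $\mathcal N^1_j=2\operatorname{Im}(2\xi^T\mathbf A\bar c+\xi^T\overline{\mathbf B}c)$, that is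
\begin{equation}\label{eq:N1}
\mathcal N_j^1=8\operatorname{Im}(c^T\mathbf{VA}\bar c)+4\operatorname{Im}(\bar c^T\mathbf{ZA}\bar c)+4\operatorname{Im}(c^T\mathbf V\overline{\mathbf B}c)+2\operatorname{Im}(\bar c^T\mathbf Z\overline{\mathbf B}c).
\end{equation}
Let $\mathbf D=\operatorname{diag}(\ell_n^\alpha)$, so that $c=\mathbf D^{-1}g$. The kernels in $g$ are $\mathbf D^{-1}XY\mathbf D^{-1}$ with $X\in\{\mathbf V,\mathbf Z\}$ and $Y\in\{\mathbf A,\overline{\mathbf B}\}$.

\emph{Traces.} The second and third forms in \eqref{eq:N1} are of type $\bar g\bar g$ and $gg$ and need no condition. The first and fourth are of type $g\bar g$ (the fourth after transposing its kernel, which changes neither the trace nor the Hilbert--Schmidt norm). The first kernel is real, so its trace is real. The trace of the fourth is $\sum_{(n,m)\in\mathcal P_j}\ell_n^{-2\alpha}b_{nm}|Z_{nm}|^2$, also real. So the imaginary parts of the traces vanish, as Lemma~\ref{lem:cond} requires. The fourth term is the one that vanished identically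 in Section~\ref{sec:model1}.

\emph{Hilbert--Schmidt norms.} Factor $\mathbf D^{-1}XY\mathbf D^{-1}=(\mathbf D^{-1}X\mathbf D)(\mathbf D^{-1}Y\mathbf D^{-1})$ and recall that $\|K_1K_2\|_{HS}\le\|K_1\|_{\rm op}\|K_2\|_{HS}$. As $X$ is symmetric, $\mathbf D^{-1}X\mathbf D$ is the transpose of $\mathbf DX\mathbf D^{-1}$, and transposition preserves the operator norm. By \eqref{eq:gamma} with $\beta=\alpha$, $\mathbf DX\mathbf D^{-1}$ is the matrix of the compression to the modes in $\mathcal H_j$ of the operator $\Gamma$ associated with $G=V$ or $G=Z$. Its norm is at most $CR^2$ by Lemma~\ref{lem:hs}(a) and \eqref{eq:VZ}. By Lemma~\ref{lem:hs}(b) and \eqref{eq:VZ}, $\|\mathbf D^{-1}Y\mathbf D^{-1}\|_{HS}\le CR^22^{-j}$. Lemma~\ref{lem:cond} applies to each of the four terms with $h=CR^42^{-j}$. This proves \eqref{eq:ran}, and with it Proposition~\ref{prop:est}. \qed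

\subsection{Exponential moments of the correction}

We will have to pass between $\mu$ and the measure $e^{-\mathcal R}\mu$ attached to the modified energy. Moments that grow linearly in $p$ give exponential integrability, and the small factor $2^{-j_0}$ gives it at any prescribed rate.

\begin{corollary}\label{cor:exp}
For each $R\ge1$ and $s>0$ there is $j_1(R,s)$ such that $\int_{B_R}e^{s|\mathcal R|}d\mu\le2$ for all $j_0\ge j_1$ and all $N$.
\end{corollary}

\begin{proof}
For every integer $k\ge1$, $\|\mathcal R\mathbf 1_{B_R}\|_{L^k(\mu)}\le2C_Rk2^{-j_0}$ (for $k=1$ bound the $L^1$ norm by the $L^2$ norm). Since $k^k/k!\le e^k$, expanding the exponential bounds the integral by $\sum_{k\ge0}(2eC_Rs2^{-j_0})^k$, which is at most $2$ once $2eC_Rs2^{-j_0}\le\frac12$.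
\end{proof}

\section{Transport by the truncated flow}\label{sec:transport}

Let $\rho_N=e^{-\mathcal R}\mu$, formally $e^{-(\mathcal E+\mathcal R)}du$. The function $y(t)=\rho_N(\Phi^N_tA)$ has derivative $-\int_{\Phi^N_tA}\mathcal Q\,d\rho_N$. The bounded part of $\mathcal Q$ contributes $C_1y$. H\"older's inequality bounds the contribution of the random part by $\eta p\,y^{1-1/p}$ for every $p\ge2$. The choice $p\approx\log(1/y(0))$ then yields $y(t)\le Cy(0)^{1-e\eta T}$ on $[-T,T]$. For a fixed $\eta$ this would be useful only for $T<1/(e\eta)$; here $\eta$ is proportional to $2^{-\kappa j_0}$, so the exponent can be made as close to $1$ as we wish for any $T$.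

\begin{proposition}\label{prop:transport}
For all $R,T>0$ and $\theta\in(0,1)$ there is $C$ such that $\mu(\Phi^N_t(A))\le C\mu(A)^\theta$ for all $N$, all $|t|\le T$ and all Borel sets $A\subset B_R$.
\end{proposition}

\begin{proof}
\emph{Change of variables.} Write $u^N=\Pi_Nu$. By independence, $d\mu=\mathcal Z_N^{-1}e^{-\mathcal E(u^N)}du^N\otimes d\mu^\perp$, where $du^N$ is Lebesgue measure on $E_N$ and $\mu^\perp$ is the law of $(1-\Pi_N)\psi_\alpha$. For a vector field $X$ on $\mathbb C^d$ the real divergence is $2\operatorname{Re}\sum_n\partial_{c_n}X_n$, with $\partial_c=\frac12(\partial_x-i\partial_y)$ for $c=x+iy$. Since $F(u)=u^2\bar u$, we have $\partial_{c_n}F_n=2\int|u|^2\varphi_n^2$, so the field \eqref{eq:ode} has divergence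
\[
2\operatorname{Re}\Bigl(-i\sum_n\Bigl(\lambda_n^2+2\int_M|u|^2\varphi_n^2\Bigr)\Bigr)=0 .
\]
By Liouville's theorem $\phi^N_t$ preserves $du^N$. The map $e^{it\Delta}$ preserves $\mu^\perp$, as it multiplies independent standard complex Gaussians by unimodular constants. So $\Phi^N_t$ preserves $du^N\otimes d\mu^\perp$, and for every Borel function $h$ bounded on $\Phi^N_tA$,
\begin{equation}\label{eq:cov}
\int_{\Phi^N_tA}h\,d\mu=\int_Ah(\Phi^N_tu)\,e^{\mathcal E(u^N)-\mathcal E(\phi^N_tu^N)}\,d\mu(u).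
\end{equation}
With $h=1$ we see that $\mu(A)=0$ implies $\mu(\Phi^N_tA)=0$. We assume $\mu(A)>0$.

\emph{Choice of constants.} Let $R'=R'(R,T)\ge1$ be as in Proposition~\ref{prop:flow}, $\vartheta=\theta^{1/3}$, and $\eta=4C_{R'}2^{-\kappa j_0}$ with $C_{R'}$ the constant in the bound for $\mathcal Q^{\rm ran}$ in Proposition~\ref{prop:est}, which does not depend on $j_0$. Fix $j_0$ so large that $e\eta T\le1-\vartheta$ and that Corollary~\ref{cor:exp} holds on $B_{R'}$ with $s=2+\frac1{1-\vartheta}$, hence with every smaller $s$. Let $C_1=C_{R',j_0}$ be the bound for $\mathcal Q^{\rm det}$ on $B_{R'}$. None of these depends on $N$.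

\emph{The differential inequality.} By \eqref{eq:cov} with $h=e^{-\mathcal R}$,
\[
y(t):=\rho_N(\Phi^N_tA)=\int_Ae^{\mathcal E(u^N)-(\mathcal E+\mathcal R)(\phi^N_tu^N)}\,d\mu(u)>0 .
\]
For $u\in A$ and $|t|\le T$, the points $u^N$ and $\phi^N_tu^N$ stay in a bounded subset of the finite-dimensional space $E_N$, on which the integrand and its $t$-derivative are bounded and continuous in $t$. So $y$ is $C^1$, and \eqref{eq:Q} and \eqref{eq:cov} with $h=\mathcal Qe^{-\mathcal R}$ give $y'(t)=-\int_{\Phi^N_tA}\mathcal Q\,d\rho_N$. Since $\Phi^N_tA\subset B_{R'}$, H\"older's inequality gives, for $p\ge2$,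
\[
|y'|\le C_1y+\|\mathcal Q^{\rm ran}\mathbf 1_{B_{R'}}\|_{L^p(\rho_N)}\,y^{1-1/p}.
\]
By Cauchy--Schwarz, Proposition~\ref{prop:est} and Corollary~\ref{cor:exp},
\[
\|\mathcal Q^{\rm ran}\mathbf 1_{B_{R'}}\|_{L^p(\rho_N)}\le\|\mathcal Q^{\rm ran}\mathbf 1_{B_{R'}}\|_{L^{2p}(\mu)}\Bigl(\int_{B_{R'}}e^{-2\mathcal R}d\mu\Bigr)^{\frac1{2p}}\le2pC_{R'}2^{-\kappa j_0}\cdot2=\eta p .
\]

\emph{Integration.} Let $0\le t\le T$; for negative times apply what follows to $t\mapsto y(-t)$, which satisfies the same inequality. The function $z=e^{-C_1t}y$ satisfies $z'\le\eta p\,e^{-C_1t/p}z^{1-1/p}\le\eta pz^{1-1/p}$, that is $(z^{1/p})'\le\eta$. Hence $z(t)^{1/p}\le y(0)^{1/p}+\eta T$ and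
\[
z(t)\le y(0)\bigl(1+\eta Ty(0)^{-1/p}\bigr)^p\le y(0)\exp\bigl(p\,\eta T\,y(0)^{-1/p}\bigr).
\]
If $y(0)\le1$, take $p=2+\log\frac1{y(0)}$. Then $y(0)^{-1/p}\le e$, so $z(t)\le e^{2e\eta T}y(0)^{1-e\eta T}\le e^2y(0)^\vartheta$. If $y(0)>1$, then $y(t)\le\rho_N(B_{R'})\le2\le2y(0)^\vartheta$ by Corollary~\ref{cor:exp}. In both cases $\rho_N(\Phi^N_tA)\le C_2\,\rho_N(A)^\vartheta$ with $C_2=e^{2+C_1T}$.

\emph{Return to $\mu$.} By H\"older's inequality with exponents $\frac1\vartheta,\frac1{1-\vartheta}$ and Corollary~\ref{cor:exp},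
\[
\rho_N(A)\le\mu(A)^\vartheta\Bigl(\int_{B_{R'}}e^{-\frac1{1-\vartheta}\mathcal R}d\mu\Bigr)^{1-\vartheta}\le2\mu(A)^\vartheta,
\]
and, writing $1=e^{-\vartheta\mathcal R}e^{\vartheta\mathcal R}$,
\[
\mu(\Phi^N_tA)\le\rho_N(\Phi^N_tA)^\vartheta\Bigl(\int_{B_{R'}}e^{\frac\vartheta{1-\vartheta}\mathcal R}d\mu\Bigr)^{1-\vartheta}\le2\rho_N(\Phi^N_tA)^\vartheta .
\]
Chaining the three inequalities gives $\mu(\Phi^N_tA)\le2C_2^\vartheta2^{\vartheta^2}\mu(A)^{\vartheta^3}$, and $\vartheta^3=\theta$.
\end{proof}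

\section{Passage to the limit and bounds on the density}\label{sec:limit}

The truncated flows converge uniformly on compact sets only. So we first treat compact $A$, by enlarging it slightly, and then use that a finite Borel measure on a Polish space is inner regular: the measure of a Borel set is the supremum of the measures of its compact subsets.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Fix $R,T,\theta$ and $|t|\le T$, and let $C$ be the constant of Proposition~\ref{prop:transport} for $R+1,T,\theta$.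

Let $A\subset B_R$ be compact in $H^\sigma$ and nonempty. For $0<r\le1$ let $A_r=\{u:\operatorname{dist}_{H^\sigma}(u,A)\le r\}$, a closed subset of $B_{R+1}$. The set $\Phi_t(A)$ is compact, so $\Phi^N_{-t}\to\Phi_{-t}$ uniformly on it by Proposition~\ref{prop:flow}(iii). As $\Phi_{-t}$ maps $\Phi_t(A)$ onto $A$, for $N$ large $\Phi^N_{-t}(\Phi_t(A))\subset A_r$, that is $\Phi_t(A)\subset\Phi^N_t(A_r)$. Thus $\mu(\Phi_tA)\le C\mu(A_r)^\theta$. Since $A$ is closed, $A_r$ decreases to $A$ as $r\downarrow0$, so $\mu(\Phi_tA)\le C\mu(A)^\theta$.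

Let $A\subset B_R$ be Borel. Then $\Phi_t(A)$ is Borel because $\Phi_t$ is a homeomorphism. If $\mathcal K\subset\Phi_t(A)$ is compact, then $\Phi_{-t}(\mathcal K)\subset A$ is compact, and $\mu(\mathcal K)\le C\mu(\Phi_{-t}\mathcal K)^\theta\le C\mu(A)^\theta$. Take the supremum over $\mathcal K$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2) and Theorem~\ref{thm:sphere}]
\emph{Equivalence.} Let $\mu(A)=0$ and $s\in\mathbb R$. For every integer $R\ge1$, part (1) gives $\mu(\Phi_s(A\cap B_R))=0$, so $\mu(\Phi_sA)=0$: every $\Phi_s$ maps null sets to null sets. With $s=-t$ this is $(\Phi_t)_*\mu\ll\mu$. Conversely, if $\mu(\Phi_{-t}A)=0$, then $\mu(A)=\mu(\Phi_t\Phi_{-t}A)=0$, which is $\mu\ll(\Phi_t)_*\mu$. For $M=S^2$ this is Theorem~\ref{thm:sphere}.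

\emph{Positive powers.} Fix $R,T,q$ and choose $\theta$ with $\frac1{1-\theta}>q$. For $s>0$ let $A^s=B_R\cap\{f_t>s\}$. By part (1), for $|t|\le T$,
\[
s\,\mu(A^s)\le\int_{A^s}f_t\,d\mu=\mu(\Phi_{-t}A^s)\le C\mu(A^s)^\theta,
\]
so $\mu(A^s)\le(C/s)^{1/(1-\theta)}$. Therefore
\[
\int_{B_R}f_t^{\,q}\,d\mu=q\int_0^\infty s^{q-1}\mu(A^s)\,ds\le1+q\int_1^\infty s^{q-1}(C/s)^{1/(1-\theta)}ds,
\]
which is finite and independent of $t\in[-T,T]$.

\emph{Negative powers.} We express $f_t^{-1}$ through $f_{-t}$. We have $\mu=(\Phi_{-t})_*(f_t\mu)=(f_t\circ\Phi_t)\,(\Phi_{-t})_*\mu=(f_t\circ\Phi_t)f_{-t}\,\mu$, so $(f_t\circ\Phi_t)f_{-t}=1$ outside a null set. Composing with $\Phi_{-t}$, and using that the image of this null set under $\Phi_t$ is null, we get $f_t^{-1}=f_{-t}\circ\Phi_{-t}$ almost everywhere. Hence, with $R'=R'(R,T)$,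
\[
\int_{B_R}f_t^{-q}d\mu=\int_{\Phi_{-t}(B_R)}f_{-t}^{\,q}\,d(\Phi_{-t})_*\mu=\int_{\Phi_{-t}(B_R)}f_{-t}^{\,q+1}d\mu\le\int_{B_{R'}}f_{-t}^{\,q+1}d\mu,
\]
which is bounded uniformly for $|t|\le T$ by the previous step.
\end{proof}

\section{Where the hypotheses enter}\label{sec:hyp}

\emph{The condition $\alpha>4$.} It is used only through \eqref{eq:param}, and, given $\epsilon<1$ and $\sigma<\alpha-1$, each of (P1), (P2), (P4) forces it. Condition (P1) pays for the two derivatives in $\partial_tv$ in the term $\mathcal L_j^0$. Condition (P2) lets a third high factor absorb the deficit $2+2\delta$ in class (b); the terms $\mathcal L^1_j$ and $\mathcal N^2_j$ need only $\epsilon(\sigma-1)>1+2\delta$. Condition (P4) handles class (d), where the weight $\ell^{2\alpha}$ falls on a low frequency. The threshold exponent $\epsilon$ is bounded below by (P2) and above by (P3), which makes $\mathcal N^0_j$ summable; class (c) needs only $\epsilon<1$. The condition $\alpha>4$ is what this argument needs, and it is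 not claimed to be optimal.

\emph{The sign of the nonlinearity.} It is used once, for the $H^1$ bound in Proposition~\ref{prop:flow}. If $F$ is replaced by $kF$ with $k>0$, the proof is unchanged, with the energy $\frac12\|\nabla u\|_{L^2}^2+\frac k4\|u\|_{L^4}^4$, the correction $k\mathcal R$, and constants depending on $k$. This covers the normalization $\mathbb E|g_n|^2=2$: if $u$ solves \eqref{eq:nls}, then $u/\sqrt2$ solves the equation with nonlinearity $2F$, and its initial datum has law $\mu_\alpha$ in our normalization.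

\emph{The geometry.} The surface enters through the local Weyl bound \eqref{eq:weyl}, Moser's estimate \eqref{eq:moser} and the existence of a real eigenbasis. The last makes the matrix $V_{nn'}$ real and symmetric, which gives the difference $\tau_n-\tau_{n'}$ in \eqref{eq:Sj} and the real trace of the first kernel in \eqref{eq:N1}. The dimension enters through the exponent $2$ in \eqref{eq:weyl}: it gives the logarithmic $L^\infty$ bound behind the global flow, and the count $2^{2j}$ of modes in block $j$, whose square root is beaten by the gain $2^{-2j}$ of the correction.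

\begin{thebibliography}{1}

\bibitem{aussois}
\emph{Probabilistic well-posedness and Gibbs measure},
\texttt{https://tzvetkov.perso.math.cnrs.fr/aussois.pdf}.

\end{thebibliography}
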